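# Azumaya Semigroup Algebras of Idempotent-Free Monoids

## 1. Finite idempotent-free monoids: a nilpotency argument

Let $K$ be a field, $S$ a monoid, $U$ its group of units, and $K[S]$ the semigroup algebra. Suppose $K[S]$ is as well behaved over its center as a matrix algebra is. Does all the noncommutativity of $K[S]$ then come from the units? If $S$ has few idempotents, the answer turns out to be yes. We first make the question precise, and then settle it for finite $S$, where it is easy.

**Definition (separable, Azumaya).** An algebra $B$ with unity over a commutative ring $R$ is *separable* if $B$ is a projective left $B\otimes_R B^o$-module under $(\sum_i x_i\otimes y_i)a=\sum_i x_iay_i$, where $B^o$ is the opposite algebra. The algebra $B$ is an *Azumaya algebra* if it is separable over its center $Z(B)$.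

Since $x\otimes y\mapsto xy$ maps $B\otimes_RB^o$ onto $B$, separability means that this surjection splits, that is, that there is $\sum x_i\otimes y_i$ with $\sum x_iy_i=1$ and $\sum ax_i\otimes y_i=\sum x_i\otimes y_ia$ for all $a\in B$. For $B=M_n(R)$ the element $\sum_i e_{i1}\otimes e_{1i}$ works: $\sum_i e_{i1}e_{1i}=1$, and for $a=e_{kl}$ both $\sum_i ae_{i1}\otimes e_{1i}$ and $\sum_i e_{i1}\otimes e_{1i}a$ equal $e_{k1}\otimes e_{1l}$. So matrix algebras over commutative rings are Azumaya, and so is every commutative ring (the case $n=1$). The ranks may vary: $\mathbb C[S_3]\cong\mathbb C\times\mathbb C\times M_2(\mathbb C)$ is Azumaya over $\mathbb C^3$, with ranks $1,1,4$.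

**Definition (idempotent-free).** A semigroup $S$ is *idempotent-free* if it has no idempotents except possibly an identity and a zero element.

Groups, free monoids, $\{1,x,x^2,\dots\}$ and $\{1,x,\dots,x^{r-1},x^r=\theta\}$ with $\theta$ a zero are idempotent-free. The multiplicative monoid $\mathbb Z/6$ is not, because $3\cdot 3=3$.

Throughout, $A=K[S]$, $Z=Z(A)$, $C=Z(K[U])$, with $K[U]\subseteq K[S]$. If $S$ has a zero element different from $1$, we call it $\theta$; otherwise phrases about $\theta$ are void. We write $ZK[U]$ for the $K$-span of all products $zx$ with $z\in Z$, $x\in K[U]$, and $C_A(U)$ for the centralizer of $U$ in $A$. The following is posed as a conjecture in the paper "Azumaya semigroup algebras"; these notes prove it.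

**Theorem A.** For every field $K$ and every idempotent-free monoid $S$ with group of units $U$, the following are equivalent:

1. $K[S]$ is an Azumaya algebra;
2. $K[S]=Z(K[S])K[U]$ and $K[U]$ is an Azumaya algebra;
3. $C_{K[S]}(U)=Z(K[S])$ and $K[U]$ is an Azumaya algebra.

Moreover (2)$\Leftrightarrow$(3)$\Rightarrow$(1) holds for all monoids.

We use standard facts on an Azumaya algebra $B$ with center $D$; see Auslander–Goldman, *The Brauer group of a commutative ring*, 1960; DeMeyer–Ingraham, *Separable Algebras over Commutative Rings*, Ch. II; Knus–Ojanguren, LNM 389. For $P\in\operatorname{Spec}D$ let $k(P)$ be the residue field and $B(P)=B\otimes_Dk(P)$.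

* **(F1)** $B$ is a finitely generated projective faithful $D$-module. Each $B(P)$ is a central simple $k(P)$-algebra, so its dimension is $d(P)^2$ with $d(P)\ge1$. The rank is locally constant and bounded.
* **(F2)** Every two-sided ideal $J$ satisfies $J=(J\cap D)B$, and $B/J$ is Azumaya with center the image $D/(J\cap D)$ of $D$. In particular, if $B$ has constant rank $m^2$, so has every nonzero quotient $B/J=B\otimes_DD/(J\cap D)$.
* **(F3)** If $D\to D'$ is a homomorphism of commutative rings, then $B\otimes_DD'$ is Azumaya with center $D'$, with the same ranks. A quotient of a separable $D'$-algebra is separable over $D'$.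
* **(F4)** For every $B$-bimodule $M$ on which $D$ acts centrally, $B\otimes_DM^B\to M$, $b\otimes m\mapsto bm$, is an isomorphism, where $M^B=\{m: bm=mb\ \forall b\in B\}$.

Fact (F2) already excludes many algebras. The free algebra $K\langle x,y\rangle$ is the semigroup algebra of a free monoid; its center is $K$, and the ideal generated by $x,y$ is nonzero but meets $K$ in $0$, so it is not Azumaya.

**Lemma 1.** Let $S$ be idempotent-free and $I=S\setminus U$. Then $xy\in U$ if and only if $x,y\in U$. In particular $I$ is an ideal of $S$ (possibly empty).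

*Proof.* Suppose $xz=1$. Then $(zx)(zx)=z(xz)x=zx$ is idempotent, so $zx=1$ or $zx=\theta\ne1$. In the second case $x=xzx=x\theta=\theta$, so $1=xz=\theta z=\theta$, a contradiction. So one-sided invertible elements are units. If $xy\in U$, then $x$ is right invertible and $y$ is left invertible, so both are units. The converse is clear. $\square$

Put $J=K[I]$, the span of $I$; it is an ideal of $A$, with $A=K[U]\oplus J$ and $A/J\cong K[U]$. Put $\mathfrak a=J\cap Z$. If $A$ is Azumaya, (F2) says:
$$K[U]\text{ is Azumaya},\qquad J=\mathfrak aA,\qquad Z/\mathfrak a\cong C\ \text{ via } Z\to A/J=K[U].\tag{4}$$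
Thus half of statement (2) comes for free, and what must be shown is $A=ZK[U]$. The element $\theta$, when it exists, lies in $I$ (if it were a unit, $1=\theta\theta^{-1}=\theta$), and it lies in $Z$.

**Proposition 2 (finite case).** If $S$ is finite and idempotent-free and $A=K[S]$ is Azumaya, then $A=ZK[U]$.

*Proof.* If $I=\emptyset$, then $A=K[U]$. Let $I\neq\emptyset$. Each $s\in I$ has an idempotent power, because $S$ is finite. That power lies in $I$, so it is not $1$, so it is $\theta$. Let $N=|I|+1$ and $s_1,\dots,s_N\in I$. Among the prefixes $p_i=s_1\cdots s_i$ two agree, say $p_i=p_j$ with $i<j$. Then $p_i=p_it$ with $t=s_{i+1}\cdots s_j\in I$, so $p_i=p_it^r$ for all $r$, and for suitable $r$ this is $p_i\theta=\theta$. Hence $s_1\cdots s_N=\theta$, and $J^N\subseteq K\theta$.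

Let $M=A/ZK[U]$, a $Z$-module. By (4), $A=K[U]+J=K[U]+\mathfrak aA$, so
$$M=\mathfrak aM.\tag{5}$$
Iterating, $M=\mathfrak a^NM$, and $\mathfrak a^N\subseteq J^N\subseteq K\theta$. But $\theta A=K\theta\subseteq Z\subseteq ZK[U]$, so $\theta M=0$. Hence $M=0$. $\square$

What changes for infinite $S$? Equation (5) survives; the nilpotency of $\mathfrak a$ modulo $\theta$ does not.

## 2. The implications valid for every monoid, and the reach of Nakayama's lemma

The easy implications do not depend on idempotents. We state them with some room, since they are needed for other algebras later.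

**Lemma 3.** Let $A$ be a $K$-algebra with center $Z$, let $H\subseteq A$ be closed under multiplication with $1\in H$, and let $B$ be the $K$-span of $H$. Assume $B$ is Azumaya. Then $A=ZB$ if and only if $C_A(H)=Z$, and in this case $A$ is Azumaya.

*Proof.* Let $D=Z(B)$. If $A=ZB$, an element commuting with $H$ commutes with $ZB=A$, so $C_A(H)=Z$.

Conversely let $C_A(H)=Z$. Then $D\subseteq C_A(H)=Z$, so $A$ is a $B$-bimodule on which $D$ acts centrally, with $A^B=C_A(H)=Z$. By (F4), $A=BZ$.

Finally let $A=ZB$. Then $D$ commutes with $ZB=A$, so $D\subseteq Z$. The map $Z\otimes_DB\to A$, $z\otimes x\mapsto zx$, is a well-defined surjective homomorphism of $Z$-algebras. Its source is Azumaya with center $Z$ by (F3), in particular separable over $Z$, so by (F3) its quotient $A$ is separable over $Z=Z(A)$. $\square$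

With $A=K[S]$ and $H=U$ this is (2)$\Leftrightarrow$(3)$\Rightarrow$(1) for every monoid. It remains to prove (1)$\Rightarrow$(2). From now until the end of Section 6, $S$ is idempotent-free and $A=K[S]$ is Azumaya.

The natural first attempt is to replace nilpotency by Nakayama's lemma. By (F1), $M=A/ZK[U]$ is a finitely generated $Z$-module, and $M=\mathfrak aM$. The determinant trick gives $z\in1+\mathfrak a$ with $zM=0$. A prime $P\supseteq\mathfrak a$ does not contain $z$, so $M_P=0$ for all such $P$. Here the attempt stops, because nothing is said about primes $P\not\supseteq\mathfrak a$. Take $S=U\times\{1,x,x^2,\dots\}$, so that $A=K[U][x]$, $Z=C[x]$, $\mathfrak a=xC[x]$. The nonzero $Z$-module $Z/(x-1)Z$ satisfies $\mathfrak aM=M$, since $x$ acts on it as $1$. So (5) alone cannot force $M=0$.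

Something must transport information from $V(\mathfrak a)=\{P:P\supseteq\mathfrak a\}$ to the remaining primes. An example shows what. Let $\operatorname{char}K\ne2$ and
$$S=\{z^ix^ay^b: i\in\{0,1\},\ a,b\ge0\},\qquad z^2=1,\ z\text{ central},\ yx=zxy.$$
Counting degrees in $x,y$ shows that $S$ is idempotent-free with $U=\{1,z\}$. As $2$ is invertible, $K[S]$ is the product of its quotients by $z-1$ and $z+1$; the first is $K[x,y]$, the second is $B=K\langle x,y\rangle/(yx+xy)$. Commuting a monomial past $x$ or $y$ multiplies it by a sign, so the center of $B$ is spanned by the central monomials: it is $K[x^2,y^2]$. Over it, $B$ is free with basis $1,x,y,xy$. Where $x^2,y^2$ take nonzero values the fiber is a quaternion algebra, central simple of dimension $4$, although the image of $K[U]$ in it is one-dimensional. Such a failure far from $V(\mathfrak a)$ is what we must exclude. It is excluded here, because the rank is $4$ everywhere, also at $x^2=y^2=0$, where the fiber has the nonzero nilpotent ideal generated by $x,y$ and is not simple; so $B$, and hence $K[S]$, is not Azumaya. The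 rank is locally constant, and this is what lets distant primes communicate.

## 3. Rank comparison leaves one central idempotent in $J$

We recall three textbook facts. For a finitely generated projective module $N$ over a commutative ring $Z$, the function $\operatorname{rank}_PN=\dim_{k(P)}N\otimes_Zk(P)$ is locally constant on $\operatorname{Spec}Z$. Each open and closed subset of $\operatorname{Spec}Z$ has the form $\{P:e\notin P\}$ for an idempotent $e\in Z$. If $M$ is finitely generated and $M\otimes_Zk(P)=0$ for all $P$, then $M=0$ by Nakayama's lemma.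

By the last fact, (2) holds as soon as $X_0=\operatorname{Spec}Z$, where
$$X_0=\{P\in\operatorname{Spec}Z:\ A(P)\text{ is the }k(P)\text{-span of the image of }K[U]\}.$$
Indeed $M\otimes_Zk(P)$ is the quotient of $A(P)$ by that span.

**Proposition 4.** There is an idempotent $e\in\mathfrak a=J\cap Z$ such that every $P\in\operatorname{Spec}Z$ with $e\in P$ lies in $X_0$.

*Proof.* The plan is to find an open and closed set $Y$ with $V(\mathfrak a)\subseteq Y\subseteq X_0$.

**Step 1: split $K[U]$ by rank.** The purpose is to have a constant rank to compare with. By (4), $K[U]$ is Azumaya over $C$; by (F1) its rank takes finitely many values, all squares, each on an open and closed set. So there are orthogonal idempotents $f_m\in C$, finitely many nonzero, with $\sum_mf_m=1$, such that $f_m\notin\mathfrak q$ exactly when $\operatorname{rank}_{\mathfrak q}K[U]=m^2$. By (F3), $f_mK[U]$ is Azumaya over $f_mC$ of constant rank $m^2$ (when $f_m\neq0$). View $f_m$ as an element of $A$; it is not assumed central in $A$. Since $Z$ commutes with $f_m$, we have $A=f_mA\oplus(1-f_m)A$ as $Z$-modules,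 so $f_mA$ is a finitely generated projective $Z$-module and $f_mA\otimes_Zk(P)=f_mA(P)$. Put
$$Y=\{P\in\operatorname{Spec}Z:\ \exists m\ge 1,\ \operatorname{rank}_PA=m^2=\operatorname{rank}_P(f_mA)\}.$$

**Step 2: $Y$ is open and closed.** For each $m$ the two rank conditions define open and closed sets, and only the finitely many $m$ with $f_m\ne0$ contribute. So $Y$ is a finite union of open and closed sets.

**Step 3: $V(\mathfrak a)\subseteq Y$.** Here we use the good primes. If $P\supseteq\mathfrak a$, then, as $J=\mathfrak aA$,
$$A(P)=(A/J)\otimes_{Z/\mathfrak a}k(P)=K[U]\otimes_Ck(P),$$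
where $P$ corresponds to a prime $\mathfrak q$ of $C\cong Z/\mathfrak a$. Exactly one $f_m$ is not in $\mathfrak q$. Its image in $k(\mathfrak q)=k(P)$ is a nonzero idempotent, so it is $1$. Hence $f_m\mapsto1$ in $A(P)$, and $\dim A(P)=\operatorname{rank}_{\mathfrak q}K[U]=m^2$. So $\operatorname{rank}_P(f_mA)=\dim f_mA(P)=m^2$ too, and $P\in Y$.

**Step 4: $Y\subseteq X_0$.** This is where separability of $K[U]$ acts at primes far from $V(\mathfrak a)$. Let $P\in Y$ with its $m$. The subspace $f_mA(P)$ has the dimension of $A(P)$, so $f_mA(P)=A(P)$. Writing $\bar f$ for the image of $f_m$ and $1=\bar fa$, we get $\bar f=\bar f\bar fa=\bar fa=1$. So there is a unital homomorphism of $k(P)$-algebras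
$$f_mK[U]\otimes_Kk(P)\to A(P).$$
Its image $B$ is the $k(P)$-span of the image of $K[U]$, since $x$ and $f_mx$ have the same image. The source is $f_mK[U]\otimes_{f_mC}\bigl(f_mC\otimes_Kk(P)\bigr)$, which by (F3) is Azumaya of constant rank $m^2$. By (F2) the nonzero quotient $B$ is Azumaya of constant rank $m^2$ over its center $Z(B)$. Now $Z(B)$ is a nonzero finite-dimensional commutative $k(P)$-algebra, thus a finite product of local rings, so $B$ is free of rank $m^2$ over it. Hence $\dim B=m^2\dim Z(B)\ge m^2=\dim A(P)$, so $B=A(P)$ and $P\in X_0$.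

**Step 5: the complement of $Y$.** By Step 2 there is an idempotent $e\in Z$ with $\operatorname{Spec}Z\setminus Y=\{P:e\notin P\}$. By Step 3, $e$ lies in every prime containing $\mathfrak a$, so some power $e^r$ lies in $\mathfrak a$; but $e=e^r$. If $e\in P$, then $P\in Y\subseteq X_0$ by Step 4. $\square$

So we need to know which idempotents of $Z$ can lie in $K[I]$. The semigroup $I$ contains no idempotent but possibly $\theta$, and the claim to aim for is that $K[I]$ contains no central ones but $0$ and possibly $\theta$. That is Proposition 8 below. Let us see that it suffices.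

**Proof of Theorem A, given Proposition 8.** Let $e$ be as in Proposition 4, so $e\in\{0,\theta\}$. If $e=0$, every $P$ contains $e$ and $X_0=\operatorname{Spec}Z$. Let $e=\theta$. If $\theta\in P$, then $P\in X_0$. If $\theta\notin P$, then $\theta$ maps to a nonzero idempotent of the field $k(P)$, that is, to $1\in A(P)$. For $s\in S$ the image of $s$ equals the image of $s\theta=\theta$, which is $1$. So $A(P)=k(P)\cdot1$ is spanned by the image of $1\in U$, and $P\in X_0$. In all cases $X_0=\operatorname{Spec}Z$, hence $A/ZK[U]=0$. Together with (4) and Lemma 3 this proves Theorem A. $\square$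

## 4. Cyclic conjugacy and elements conjugate to their own powers

To exclude an idempotent we use traces, so we need the quotient of $A$ by commutators.

**Definition (the relation $\sim$).** Let $\sim$ be the transitive closure on $S$ of $xy\sim yx$ $(x,y\in S)$.

It is an equivalence relation. In a group it is conjugacy, in a free monoid rotation of words, in a commutative monoid equality. We use four properties.

* If $s\sim t$, then $s^r\sim t^r$ for $r\ge1$, because $(xy)^r=x\cdot y(xy)^{r-1}\sim y(xy)^{r-1}\cdot x=(yx)^r$.
* $I$ is a union of classes: by Lemma 1, $xy\in U$ iff $x,y\in U$ iff $yx\in U$.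
* If $\rho:S\to M_n(F)$ is multiplicative, $F$ a field, and $s\sim t$, then $\rho(s),\rho(t)$ have the same characteristic polynomial, since $\rho(x)\rho(y)$ and $\rho(y)\rho(x)$ do.
* For a commutative ring $R$, $[R[S],R[S]]$ is the $R$-span of all $xy-yx$ with $x,y\in S$, by bilinearity. So $R[S]/[R[S],R[S]]$ is $R$-free on the set of classes. For a class $\mathcal C$ let $r_{\mathcal C}(x)$ be the sum of the coefficients of $x\in R[S]$ over $\mathcal C$; then $r_{\mathcal C}$ is $R$-linear, vanishes on commutators, and satisfies $r_{\mathcal C}(ab)=r_{\mathcal C}(ba)$.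

The next lemma is where the Azumaya hypothesis limits $I$. For $\{1,x,x^2,\dots\}$ the statement is empty, as $x^i\sim x^{iq}$ with $i\ge1$, $q\ge2$ never happens.

**Lemma 5.** If $s\in I$ and $s\sim s^q$ for some $q\ge2$, then $\theta$ exists and $s\sim\theta$.

*Proof.* **Step 1: eigenvalues of $s$ in each fiber.** Let $D$ bound all $d(P)$ in (F1). For $P\in\operatorname{Spec}Z$ let $\Omega$ be an algebraic closure of $k(P)$ and $\rho:A\to A(P)\otimes_{k(P)}\Omega\cong M_d(\Omega)$, $d\le D$. As $s\sim s^q$, the matrices $\rho(s)$ and $\rho(s)^q$ have equal characteristic polynomials. So $\lambda\mapsto\lambda^q$ maps the finite set of eigenvalues of $\rho(s)$ onto itself, hence permutes it. This set has at most $D$ elements, so the $D!$-th power of the permutation is the identity: $\lambda^Q=\lambda$ for every eigenvalue, with $Q=q^{D!}$. Note that $Q$ does not depend on $P$. All eigenvalues of $\rho(s^Q-s)$ are $\lambda^Q-\lambda=0$, so $\rho\bigl((s^Q-s)^D\bigr)=0$.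

**Step 2: from all fibers to $A$.** We show that $s^Q-s$ is nilpotent. The map $A(P)\to A(P)\otimes\Omega$ is injective. As $A/PA$ is projective over the domain $Z/P$, it is torsion-free, so it embeds in $A(P)$; thus $\ker(A\to A(P))=PA$. Hence $(s^Q-s)^D\in\bigcap_PPA$. Write $A\oplus A'=Z^l$. For an ideal $\mathfrak b$ of $Z$, $\mathfrak bZ^l=\mathfrak bA\oplus\mathfrak bA'$, so $\mathfrak bA=A\cap\mathfrak bZ^l$, where $\mathfrak bZ^l$ consists of the vectors with entries in $\mathfrak b$. Therefore $\bigcap_PPA=A\cap(\bigcap_PP)Z^l=\operatorname{Nil}(Z)A$. An element $\sum_iz_ia_i$ with finitely many nilpotent $z_i\in Z$ is nilpotent: the ideal $(z_i)$ of $Z$ is nilpotent, and its elements commute with $A$, so high powers of $\sum z_ia_i$ lie in $(z_i)^kA=0$. So $(s^Q-s)^M=0$ in $K[S]$ for some $M\geq 1$.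

**Step 3: back to $S$.** Expanding, $(s^Q-s)^M=\sum_i\binom Mi(-1)^{M-i}s^{M+(Q-1)i}$, where the exponents are distinct and $s^{QM}$ has coefficient $1$. If all powers of $s$ were distinct, this would not be $0$. So the powers of $s$ form a finite semigroup, and some $s^r$ is idempotent. Since $s^r\in I$, $s^r\ne1$, so $\theta$ exists and $s^r=\theta$. From $s\sim s^q$ we get $s\sim s^q\sim s^{q^2}\sim\cdots$. For $q^j\ge r$ this gives $s\sim s^{q^j}=\theta$. $\square$

## 5. Traces of $p$-power sums, and central idempotents in characteristic $0$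

We want to expand $e=e^{p^k}$ and take traces. The next lemma organizes the expansion. For $p=2$ and two elements it reads, for $k=1,2$,
$$T((a+b)^2)=T(a^2)+T(b^2)+2T(ab),$$
$$T((a+b)^4)=T(a^4)+T(b^4)+2T((ab)^2)+4\bigl(T(a^3b)+T(a^2b^2)+T(ab^3)\bigr),$$
and the second accounts for all $2+2+12=16$ words.

**Lemma 6.** Let $p$ be a prime, $R$ a commutative ring, $\Lambda$ an $R$-algebra, $T:\Lambda\to M$ an $R$-linear map with $T(ab)=T(ba)$, and $y_1,\dots,y_N\in\Lambda$. For a word $w$ in $\{1,\dots,N\}$ let $y_w$ be the corresponding product. Let $L_j$ be a set of representatives, up to rotation, of the words of length $p^j$ having $p^j$ distinct rotations (a finite set depending only on $N,p,j$). Then for all $k\ge0$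
$$T\Bigl(\bigl(\sum_iy_i\bigr)^{p^k}\Bigr)=\sum_{j=0}^kp^j\sum_{w\in L_j}T\bigl(y_w^{\,p^{k-j}}\bigr).\tag{6}$$

*Proof.* The left side is $\sum_vT(y_v)$ over words $v$ of length $p^k$, and $T(y_v)$ is unchanged when $v$ is rotated. The cyclic group of order $p^k$ acts by rotation, so orbits have sizes $p^j$, $0\le j\le k$. If the orbit of $v$ has size $p^j$, then $v$ is fixed by rotation through $p^j$ places, so $v=w^{p^{k-j}}$ with $w$ the initial segment of length $p^j$. Rotating $v$ through $i$ places gives the $p^{k-j}$-th power of $w$ rotated through $i$ places. Hence $v$ has orbit size $p^j$ iff $v=w^{p^{k-j}}$ with $w$ of length $p^j$ having $p^j$ distinct rotations, and orbits of size $p^j$ correspond to rotation classes of such $w$. Each contributes $p^jT(y_w^{p^{k-j}})$. $\square$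

**Proposition 8.** If $e\in K[I]$ is an idempotent central in $A$, then $e=0$ or $e=\theta$.

The number 7 is kept for a lemma needed only in characteristic $p$. The proof begins with a reduction common to all characteristics.

**Reduction: we may assume $e\theta=0$.** Suppose $\theta$ exists. Then $e\theta=c\theta$ with $c\in K$ the sum of the coefficients of $e$; as $e\theta$ is idempotent, $c\in\{0,1\}$, so $e\theta\in\{0,\theta\}$. So it suffices to show that $e-e\theta=0$. The element $e-e\theta=e(1-\theta)$ is again a central idempotent in $K[I]$, and it is killed by $\theta$. So from now on assume $e\theta=0$ (no condition if $\theta$ does not exist), and suppose $e\ne0$; we look for a contradiction.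

**A representation with $\rho(e)=1$.** The nonzero idempotent $e\in Z$ is not nilpotent, so there is $P\in\operatorname{Spec}Z$ with $e\notin P$. Let $F$ be an algebraic closure of $k(P)\supseteq K$, and
$$\rho:A\to A(P)\otimes_{k(P)}F\cong M_n(F),\qquad n\ge1.$$
The image of $e$ in $k(P)$ is a nonzero idempotent, so $\rho(e)=1$, and $\rho(\theta)=\rho(e)\rho(\theta)=\rho(e\theta)=0$. Write $e=\sum_{s\in X}a_ss$ with $X\subseteq I$ finite and $a_s\in K$. Let $[\theta]$ be the class of $\theta$, absent if there is no $\theta$. The idea is to compute $\operatorname{Tr}\rho(e)=n$ in a second way, through the class sums $r_{\mathcal C}(e)$.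

**Proof of Proposition 8 when $\operatorname{char}K=0$.** **Step 1: $r_{\mathcal C}(e)=0$ for every class $\mathcal C\ne[\theta]$.** Frobenius powers are available only in characteristic $p$, so we reduce the coefficients of $e$ modulo a prime. Suppose $r_{\mathcal C}(e)\ne0$ with $\mathcal C\neq[\theta]$. Let $R=\mathbb Z[a_s:s\in X]\subseteq K$, a domain containing $r_{\mathcal C}(e)$. The ring $R[1/r_{\mathcal C}(e)]$ is a nonzero finitely generated ring, so it has a maximal ideal with finite residue field. The image of $R$ in that field is a subring of a finite field, hence a finite field $\kappa$, of some characteristic $p$; and $r_{\mathcal C}(e)\not\mapsto0$. Let $\bar e=\sum\bar a_ss\in\kappa[S]$ be the image of $e\in R[S]$: an idempotent with $r_{\mathcal C}(\bar e)\ne0$.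

Apply Lemma 6 to $\Lambda=\kappa[S]$, $T$ the projection modulo commutators, $y_s=\bar a_ss$. Since $p=0$ in $\kappa$, only $j=0$ remains, and $L_0$ consists of the one-letter words. So, modulo commutators,
$$\bar e=\bar e^{p^k}\equiv\sum_{s\in X}\bar a_s^{p^k}s^{p^k}\qquad\text{for all }k\ge0.$$
As $r_{\mathcal C}(\bar e)\neq0$, for every $k$ some $s\in X$ has $s^{p^k}\in\mathcal C$. As $X$ is finite, there are $s\in X$ and $a<b$ such that $t=s^{p^a}\in\mathcal C$ and $t^{p^{b-a}}=s^{p^b}\in\mathcal C$. Now $t\in I$ and $t\sim t^{p^{b-a}}$. Lemma 5 gives $t\sim\theta$, so $\mathcal C=[\theta]$, a contradiction. (Lemma 5 uses that $K[S]$ is Azumaya, but its conclusion concerns only $S$ and $\sim$; so it may be used although we are computing in $\kappa[S]$.)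

**Step 2: trace.** By Step 1, $e\equiv c\theta$ modulo $[A,A]$ for some $c\in K$ ($c=0$ if there is no $\theta$). As $\operatorname{Tr}\circ\rho$ is $K$-linear and kills $[A,A]$, we get $n=\operatorname{Tr}\rho(e)=c\operatorname{Tr}\rho(\theta)=0$ in $F$. In characteristic $0$ this contradicts $n\ge1$. $\square$

If $\operatorname{char}K=p>0$, the same computation works, with $\kappa$ replaced by $K$, down to the last line. There $n=0$ in $F$ only says $p\mid n$, which is no contradiction.

## 6. Characteristic $p$: the same trace modulo $p^m$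

The cure is to compute $n$ modulo $p^m$ for every $m$. For an algebraically closed field $F$ of characteristic $p$, its ring $W=W(F)$ of Witt vectors is a discrete valuation ring of characteristic $0$ with maximal ideal $pW$ and residue field $F$, and the Teichmüller map $\tau:F\to W$ is a multiplicative section of $W\to F$ with $\tau(0)=0$. As an illustration over the prime field, where $W(\mathbb F_5)=\mathbb Z_5$: $\tau(2)$ is the fourth root of unity congruent to $2$ modulo $5$, and $\tau(2)\equiv7\pmod{25}$, since $7^2=49\equiv-1\pmod{25}$.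

There are two obstacles. A lift $x\in W[S]$ of $e$ need not be idempotent; high $p$-powers will make up for it. More seriously, we are not given a multiplicative lift of $\rho$ to $M_n(W)$, and entrywise lifts of the matrices $\rho(s)$ destroy multiplicativity. The next lemma says that for $p^a$-th powers the choice of lift does not matter modulo $p^{a+1}$.

**Lemma 7.** For $N\in M_n(F)$ with eigenvalues $\lambda_1,\dots,\lambda_n$ put $\beta(N)=\sum_i\tau(\lambda_i)$. If $M\in M_n(W)$ reduces to $N$ modulo $p$, then $\operatorname{Tr}(M^{p^a})\equiv\beta(N^{p^a})\pmod{p^{a+1}}$ for all $a\ge0$.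

*Proof.* **Step 1: one good lift.** Write $N=GTG^{-1}$ with $T$ upper triangular. Lift $G$ to $\tilde G\in M_n(W)$; its determinant is a unit modulo $p$, hence a unit of the local ring $W$, so $\tilde G\in GL_n(W)$. Lift $T$ to an upper triangular $\tilde T$ with diagonal entries $\tau(\lambda_i)$, and put $M'=\tilde G\tilde T\tilde G^{-1}$. Then $\operatorname{Tr}(M'^{p^a})=\sum_i\tau(\lambda_i)^{p^a}=\sum_i\tau(\lambda_i^{p^a})=\beta(N^{p^a})$.

**Step 2: comparison with any lift.** We have $M=M'+pB$ with $B\in M_n(W)$. Apply Lemma 6 with $k=a$, $T=\operatorname{Tr}$, $y_1=M'$, $y_2=pB$. The one-letter word $1$ contributes $\operatorname{Tr}(M'^{p^a})$. Every other $w\in L_j$ contains the letter $2$: for $j\ge1$ the word $1\cdots1$ has only one rotation. So $y_w$ is divisible by $p$, and the contribution of $w$ is divisible by $p^{\,j+p^{a-j}}$. Since $p^b\ge b+1$, $j+p^{a-j}\ge j+(a-j+1)=a+1$. $\square$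

**Proof of Proposition 8 when $\operatorname{char}K=p>0$.** Keep the reduction and notation of Section 5: $e\theta=0$, $\rho(e)=1$, $\rho(\theta)=0$, $e=\sum_{s\in X}a_ss$. Let $W=W(F)$, choose $x_s\in W$ lifting $a_s\in K\subseteq F$, put $x=\sum_{s\in X}x_ss\in W[S]$, and fix $m\ge1$.

**Step 1: stable class sums modulo $p^m$.** We replace the equation $e=e^{p^k}$ by a congruence. In $W[S]/pW[S]=F[S]$ the image of $x$ is $e$, so $x^p=x+py$ with $y\in W[S]$. As $py=x^p-x$ commutes with $x$ and $W[S]$ has no $p$-torsion, $y$ commutes with $x$. Hence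
$$x^{p^{k+1}}=(x+py)^{p^k}=x^{p^k}+\sum_{i=1}^{p^k}\binom{p^k}{i}p^iy^ix^{p^k-i}\equiv x^{p^k}\pmod{p^{k+1}},$$
because $\binom{p^k}{i}$ is divisible by $p^{k-v(i)}$, where $v(i)$ is the exponent of $p$ in $i$, and $k-v(i)+i\ge k+1$ as $v(i)\le i-1$. So modulo $p^m$ the element $x^{p^k}$ is independent of $k\ge m-1$. Let $r_{\mathcal C}\in W/p^m$ be the common value of $r_{\mathcal C}(x^{p^k})$. For a word $w$ in the alphabet $X$ let $\bar w\in I$ be its product in $S$ and $x_w\in W$ the product of the corresponding coefficients. Lemma 6, with $T=r_{\mathcal C}$ and $y_s=x_ss$, gives for all $k\ge m-1$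
$$r_{\mathcal C}\equiv\sum_{j<m}p^j\sum_{w\in L_j,\ \bar w^{\,p^{k-j}}\in\mathcal C}x_w^{\,p^{k-j}}\pmod{p^m},\tag{7}$$
as the terms with $j\ge m$ vanish modulo $p^m$.

**Step 2: $r_{\mathcal C}=0$ for every class $\mathcal C\ne[\theta]$.** This is Step 1 of characteristic $0$, with the finite set $\bigcup_{j<m}L_j$ in place of $X$. If $r_{\mathcal C}\ne0$, then by (7) for every $k\ge m-1$ there are $j<m$ and $w\in L_j$ with $\bar w^{\,p^{k-j}}\in\mathcal C$. There are finitely many pairs $(j,w)$, so the same pair works for two values $k<k'$. Then $t=\bar w^{\,p^{k-j}}\in I\cap\mathcal C$ and $t^{p^{k'-k}}=\bar w^{\,p^{k'-j}}\in\mathcal C$, so $t\sim t^{p^{k'-k}}$. By Lemma 5, $t\sim\theta$, that is, $\mathcal C=[\theta]$.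

**Step 3: the trace modulo $p^m$.** Let $M_s\in M_n(W)$ lift $\rho(s)$ for $s\in X$, and $E=\sum_{s\in X}x_sM_s$. Modulo $p$, $E$ is $\sum a_s\rho(s)=\rho(e)=1$. So $E=1+pB$, and the binomial estimate of Step 1 gives $E^{p^k}\equiv1\pmod{p^{k+1}}$. Let $k\ge2m$. For a word $w$ let $M_w$ be the product of the $M_s$ along $w$; it lifts $\rho(\bar w)$. Lemma 6 for $\operatorname{Tr}$, with $y_s=x_sM_s$, gives
$$n\equiv\operatorname{Tr}(E^{p^k})\equiv\sum_{j<m}p^j\sum_{w\in L_j}x_w^{\,p^{k-j}}\operatorname{Tr}\bigl(M_w^{\,p^{k-j}}\bigr)\pmod{p^m}.$$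
For $j<m$ the exponent $a=k-j$ satisfies $a\ge m$, so Lemma 7 replaces $\operatorname{Tr}(M_w^{\,p^{k-j}})$ by $\beta(\rho(\bar w^{\,p^{k-j}}))$ modulo $p^m$:
$$n\equiv\sum_{j<m}p^j\sum_{w\in L_j}x_w^{\,p^{k-j}}\beta\bigl(\rho(\bar w^{\,p^{k-j}})\bigr)\pmod{p^m}.\tag{8}$$

**Step 4: conclusion.** Now (8) involves only quantities attached to classes. Indeed $\beta(\rho(t))$ depends only on the characteristic polynomial of $\rho(t)$, hence only on the class of $t$; write $\beta(\mathcal C)$. Collecting the terms of (8) according to the class $\mathcal C$ of $\bar w^{\,p^{k-j}}$ and using (7) for this $k$, we get $n\equiv\sum_{\mathcal C}\beta(\mathcal C)r_{\mathcal C}\pmod{p^m}$, a finite sum. For $\mathcal C\ne[\theta]$ we have $r_{\mathcal C}=0$ by Step 2, and $\beta([\theta])=\beta(\rho(\theta))=\beta(0)=n\tau(0)=0$. So $p^m\mid n$. As $m\ge1$ was arbitrary, $n=0$, contradicting $n\ge1$. $\square$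

This proves Proposition 8 in every characteristic, and with Section 3 it completes the proof of Theorem A: the conjecture is true.

## 7. The shape of $K[S]$, and a criterion on the monoid

We write $U'$ for the commutator subgroup of $U$, and use the DeMeyer–Janusz theorem (Trans. AMS 279 (1983)): $K[U]$ is Azumaya if and only if $[U:Z(U)]<\infty$ and $|U'|$ is finite and invertible in $K$.

**Proposition 9.** Let $S$ be idempotent-free and, in parts (a), (b), (d), let $A=K[S]$ be Azumaya.

* (a) $C\subseteq Z$ and $A\cong Z\otimes_CK[U]$.
* (b) Every central idempotent of $A$ lies in $C+K\theta$.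
* (c) If $U$ is abelian (for example trivial), then $K[S]$ is Azumaya if and only if $S$ is commutative.
* (d) $st\in U'ts$ for all $s,t\in S$.

*Proof.* (a) By (3), $C\subseteq C_A(U)=Z$, and (F4) for the $K[U]$-bimodule $A$, with $A^{K[U]}=C_A(U)=Z$, gives the isomorphism $x\otimes z\mapsto xz$. It is multiplicative since $Z$ is central.

(b) Let $e\in Z$ be idempotent and $f$ its image in $A/J=K[U]$. By (4) and (a), $f\in C\subseteq Z$. The central idempotents $e(1-f)$ and $f(1-e)$ both map to $f(1-f)=0$ in $A/J$, so they lie in $J$, hence in $\{0,\theta\}$ by Proposition 8. So $e-f=e(1-f)-f(1-e)\in K\theta$.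

(c) If $K[S]$ is Azumaya, then $A=ZK[U]$ by (2), which is commutative as $K[U]$ is. Conversely, a commutative algebra is Azumaya.

(d) By (2) and DeMeyer–Janusz, $\varepsilon=|U'|^{-1}\sum_{u\in U'}u$ exists. It is an idempotent, central in $K[U]$ because $U'$ is normal in $U$, hence central in $A$ by (a). Also $\varepsilon K[U]\cong K[U/U']$ is commutative. So $\varepsilon A=Z\,\varepsilon K[U]$ is commutative, and $\varepsilon st=(\varepsilon s)(\varepsilon t)=(\varepsilon t)(\varepsilon s)=\varepsilon ts$. The coefficient in $\varepsilon st$ of an element of $U'st$ is $|\{u\in U':ust=st\}|/|U'|$. The numerator is the order of a subgroup of $U'$; it divides $|U'|$ and so is nonzero in $K$. Hence the support of $\varepsilon st$ is exactly $U'st$, likewise that of $\varepsilon ts$ is $U'ts$, and $U'st=U'ts$. $\square$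

The monoid with $yx=zxy$ of Section 2 has $U'=\{1\}$ and is not commutative, so (c) excludes it again.

**Proposition 10.** For $S$ idempotent-free, $K[S]$ is Azumaya if and only if

* (i) $[U:Z(U)]<\infty$ and $|U'|$ is finite and invertible in $K$;
* (ii) all $U$-conjugacy classes $\mathrm{Cl}_U(s)=\{usu^{-1}:u\in U\}$ of $S$ are finite, and $\sum_{s'\in\mathrm{Cl}_U(s)}s't=\sum_{s'\in\mathrm{Cl}_U(s)}ts'$ in $K[S]$ for all $s,t\in S$.

*Proof.* By Theorem A we may test (3). An element of $A$ commutes with $U$ iff its coefficients are constant on $U$-conjugacy classes; since supports are finite, $C_A(U)$ is spanned by the sums over finite $U$-classes. By DeMeyer–Janusz, (i) means that $K[U]$ is Azumaya. If (i) and (ii) hold, then the class sums are central, so $C_A(U)\subseteq Z$, and (3) holds. Conversely assume (3). Then (i) holds, and $Z(U)\subseteq C_A(U)=Z$, so $Z(U)$ acts trivially by conjugation on $S$. Hence each class has at most $[U:Z(U)]<\infty$ elements, and its sum lies in $C_A(U)=Z$, which is (ii). $\square$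

## 8. Contracted algebras and several central idempotents

If $S$ has a zero $\theta\ne1$, the contracted algebra is $K_0[S]=K[S]/K\theta$. For $S=\{1,x,\dots,x^{r-1},x^r=\theta\}$ it is $K[x]/(x^r)$. The map $K[U]\to K_0[S]$ is injective, because $\theta\notin U$.

**Proposition 11.** If the idempotent-free monoid $S$ has a zero $\theta\ne1$, then Theorem A also holds with $K[S]$ replaced by $K_0[S]$.

*Proof.* The element $\theta$ is a central idempotent with $K[S]\theta=K\theta$, so $K[S]=K\theta\times K[S](1-\theta)$ and $K[S](1-\theta)\cong K_0[S]$. A product of two algebras is Azumaya iff both factors are: separability over the product of the centers is checked factor by factor. As $K\theta\cong K$, $K[S]$ is Azumaya iff $K_0[S]$ is.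

Next, $K[S]=ZK[U]$ iff $K_0[S]=Z(K_0[S])K[U]$. Multiplying the first equation by $1-\theta$ gives the second, since $Z(1-\theta)$ is the center of $K[S](1-\theta)$. Conversely, the second says $K[S](1-\theta)=Z(1-\theta)K[U]\subseteq ZK[U]$, and $K[S]\theta=K\theta\subseteq Z$. So (1)$\Leftrightarrow$(2) for $K_0[S]$ follows from Theorem A. Lemma 3, applied to $K_0[S]$ and the image of $U$, gives (2)$\Leftrightarrow$(3). $\square$

Now allow more idempotents, as long as they are finite in number and central. If $e$ is a central idempotent of $S$, then $eS$ is a monoid with identity $e$.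

**Theorem B.** Let $S$ be a monoid whose set $E$ of idempotents is finite and central. For $e\in E$ let $H_e$ be the unit group of $eS$, and $H=\bigcup_eH_e$ (a submonoid). Then the following are equivalent:

1. $A=K[S]$ is Azumaya;
2. $K[S]=Z(K[S])K[H]$ and $K[H]$ is Azumaya;
3. $C_{K[S]}(H)=Z(K[S])$ and $K[H]$ is Azumaya.

Moreover $K[H]\cong\prod_eK[H_e]$.

For idempotent-free $S$ we have $E\subseteq\{1,\theta\}$ and $H\subseteq U\cup\{\theta\}$. As $\theta\in Z$, then $ZK[H]=ZK[U]$; and if $\theta$ exists, $K[H]\cong K[U]\times K$ is Azumaya iff $K[U]$ is. So Theorem A is recovered.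

*Proof.* **Step 1: $H$ is a submonoid, and (2)$\Leftrightarrow$(3).** Let $h\in H_e$, $h'\in H_f$ have inverses $h^{-1}\in eS$, $h'^{-1}\in fS$. Then $hh'\in efS$, $h'^{-1}h^{-1}\in efS$, and $hh'h'^{-1}h^{-1}=hfh^{-1}=ef$; the other product is $h'^{-1}eh'=ef$. So $hh'\in H_{ef}$, and $1\in H_1$. Now (2)$\Leftrightarrow$(3) is Lemma 3.

**Step 2: orthogonal central idempotents.** These cut $A$ into pieces. Order $E$ by $f\le e\iff ef=f$, and put $e'=\prod_{f<e}(e-f)$, with $e'=e$ if $e$ is minimal. The factors $e-f$ are commuting idempotents, central in $A$, so $e'$ is a central idempotent, and $ee'=e'$.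

* If $f\not\ge e$, then $e'f=0$. Indeed $g=ef$ satisfies $g\le e$ and $g\ne e$, so $e-g$ is one of the factors, $e'=e'(e-g)$, and $e'f=e'(ef-gf)=0$ since $gf=ef$.
* If $f\ge e$, then $fe'=fee'=ee'=e'$.
* If $e\ne f$, then $f\not\ge e$ or $e\not\ge f$. In the first case $e'f'=e'ff'=0$; the second is symmetric. So the $e'$ are orthogonal.

Expanding the product, $e'$ is $e$ plus a linear combination of idempotents $f<e$; in particular $e'\ne0$. By induction along the order, $e=\sum_{f\le e}c_ff'$ with $c_f\in K$. Multiplying by $f'$ for $f\le e$ gives $f'=ef'=c_ff'$, so $c_f=1$. Thus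
$$e=\sum_{f\le e}f',\qquad 1=\sum_{e\in E}e',\qquad A=\prod_eAe'.\tag{9}$$

**Step 3: each piece is an algebra of an idempotent-free monoid.** Let $L_e=\bigcup_{f<e}fS$, an ideal of $eS$, possibly empty. As $e'=ee'$, $Ae'=K[eS]e'$, and the kernel of $K[eS]\to Ae'$, $a\mapsto ae'$, is $K[eS](e-e')$. This kernel is $K[L_e]$. Indeed, by (9), $e-e'=\sum_{f<e}f'$ lies in the span of $\{f\in E:f<e\}$, which gives $K[eS](e-e')\subseteq K[L_e]$. Conversely, for $f<e$ we have $f\not\ge e$, so $fe'=0$ and $f(e-e')=f$; hence $fs=fs(e-e')$ for all $s\in S$. So $Ae'\cong K[eS]/K[L_e]$. If $L_e\ne\emptyset$ this is $K_0[T_e]$ with the Rees quotient $T_e=eS/L_e$, in which $L_e$ is collapsed to a zero; otherwise it is $K[T_e]$ with $T_e=eS$.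

An idempotent $g\in eS$ satisfies $g\le e$, and $g\in gS$; if $g\notin L_e$, then $g=e$. Also $e\notin L_e$, since $e\in fS$ with $f<e$ would give $e=fe=f$. So $T_e$ is an idempotent-free monoid with identity $e$, and its zero, when $L_e\ne\emptyset$, differs from $e$. Its unit group is $H_e$: the ideal $L_e$ of $eS$ does not contain $e$, so it is disjoint from $H_e$; and a product equal to $e$ in $T_e$ is equal to $e$ in $eS$. By Theorem A and Proposition 11,
$$Ae'\text{ is Azumaya}\iff K[H_e]\text{ is Azumaya and }Ae'=Z(Ae')\,K[H_e]e'.\tag{10}$$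

**Step 4: the pieces of $K[H]$.** Since $e\in H_e$, $E\subseteq H$ and $e'\in K[H]$. Let $h\in H_f$. If $f\not\ge e$, then $he'=hfe'=0$. If $f\ge e$, then $he'=(he)e'$, and $he\in H_e$, because $he\cdot h^{-1}e=fe=e=h^{-1}e\cdot he$. So $K[H]e'=K[H_e]e'$. The map $K[H_e]\to K[H_e]e'$ is injective, because the kernel of $K[eS]\to Ae'$ is $K[L_e]$ and $H_e\cap L_e=\emptyset$. Hence $K[H]=\prod_eK[H]e'\cong\prod_eK[H_e]$.

**Step 5: (1)$\Leftrightarrow$(2).** By (9), $A$ is Azumaya iff every $Ae'$ is; by Step 4, $K[H]$ is Azumaya iff every $K[H_e]$ is. As $Z(A)=\prod_eZ(Ae')$, the equation $A=Z(A)K[H]$ holds iff $Ae'=Z(Ae')K[H_e]e'$ for every $e$. So (10), taken over all $e\in E$, is the equivalence of (1) and (2). $\square$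

## 9. Matrix units: non-central idempotents

The hypothesis on idempotents in Theorem A cannot be dropped. Let $n\ge2$ and $S=\{1,\theta\}\cup\{e_{ij}:1\le i,j\le n\}$: matrix units with zero, and an identity adjoined. Splitting off $\theta$ gives $K[S]\cong K\times K_0[S]$, and $K_0[S]$ has basis $1,e_{ij}$. In it $\varepsilon=\sum_ie_{ii}$ is a central idempotent, $K_0[S]\varepsilon\cong M_n(K)$ and $K_0[S](1-\varepsilon)=K(1-\varepsilon)$. So $K[S]\cong K\times K\times M_n(K)$ is Azumaya. The unit group is $U=\{1\}$, and $K[S]$ is noncommutative, so $K[S]\ne Z(K[S])=Z(K[S])K[U]$. Thus (1)$\Rightarrow$(2) fails for this monoid, whose idempotents $e_{ii}$ are not central.
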